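# List coloring Cartesian products with about $\Delta$ colors per vertex

## The guess $\chi_l(G\times H)\approx\Delta$, tested on small products

Let $G$ and $H$ be graphs of maximum degree at most $\Delta$. Each vertex of their Cartesian product has up to $2\Delta$ neighbors. If every vertex comes with its own list of allowed colors, how long must the lists be? The guess these notes start from is: about $\Delta$, as if the second factor cost nothing. We fix the terms, say why the guess is reasonable, and try it by hand.

All graphs are finite and simple, and $\log$ is the natural logarithm.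

**Definition (product, list chromatic number).** The Cartesian product $G\times H$ has vertex set $V(G)\times V(H)$, and $(u,v)$ is adjacent to $(u',v')$ if and only if either $u=u'$ and $vv'\in E(H)$, or $v=v'$ and $uu'\in E(G)$. The list chromatic number $\chi_l(F)$ is the smallest integer $k$ such that for every assignment of lists $L(v)$ of $k$ colors to the vertices of $F$ there is a proper coloring $c$ with $c(v)\in L(v)$ for all $v$.

For example, $K_2\times K_2=C_4$, and $K_3\times K_2$ is the triangular prism. In general $K_a\times K_b$ is the line graph of $K_{a,b}$: the vertex $(u,v)$ corresponds to the edge $uv$, and two edges share an end exactly when one coordinate agrees.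

*Why the guess is reasonable.* When all lists are equal, the second factor really is free. Let $m=\max\{\chi(G),\chi(H)\}\le\Delta+1$, take proper colorings $g,h$ of $G,H$ with values in $\mathbb Z/m$, and color $(u,v)$ by $g(u)+h(v)$. Along an edge exactly one summand changes, so the coloring is proper. Hence $\chi(G\times H)\le\Delta+1$. With arbitrary lists, the greedy algorithm only gives $\chi_l(G\times H)\le2\Delta+1$.

*The guess cannot be lowered.* $K_{\Delta+1}\times H$ contains $K_{\Delta+1}$ as soon as $H$ has a vertex, so $\chi_l(K_{\Delta+1}\times H)\ge\Delta+1$.

*$H$ without edges.* Then $G\times H$ is a disjoint union of copies of $G$, and greedy gives $\Delta+1$.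

*A trick for tiny regular products.* Let $F$ be connected and $D$-regular, suppose that $F-x$ is connected for every vertex $x$, and let the lists have size $D$ and not be all equal. Then $F$ can be colored from the lists. By connectivity there are adjacent $x,y$ with $L(x)\ne L(y)$, and since the sizes agree there is $c\in L(x)\setminus L(y)$. Give $x$ the color $c$, and color the other vertices in order of decreasing distance from $y$ in $F-x$, with $y$ last. A vertex other than $y$ still has an uncolored neighbor at its turn (one closer to $y$), so at most $D-1$ colors are blocked. The vertex $y$ has $D$ colored neighbors, but the color of $x$ is not in $L(y)$, so again at most $D-1$ colors of $L(y)$ are blocked.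

- For $C_4=K_2\times K_2$ we have $D=2$. If the lists are all equal, two colors suffice because $\chi(C_4)=2$. So $\chi_l(K_2\times K_2)=2$. If $\Delta=1$, every component of $G\times H$ is $K_1$, $K_2$ or $C_4$, so $\chi_l(G\times H)\le2=\Delta+1$.
- For the prism $K_3\times K_2$ we have $D=3$ and $\chi=3$, and deleting a vertex leaves it connected. So $\chi_l=3=\Delta+1$ with $\Delta=2$.

The trick saves one color over greedy and no more. For $K_3\times K_3$, which is $4$-regular, it gives $4$ where the guess says about $\Delta+1=3$; for large $\Delta$ it stays near $2\Delta$.

For products of complete graphs the guess is right asymptotically. Kahn proved that the list chromatic number of the line graph of a graph with maximum degree $\Delta$ is at most $\Delta+o(\Delta)$, and in particular $\chi_l(K_a\times K_b)=\max\{a,b\}+o(a+b)$. The general question is this.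

**Conjecture 7.** Let $G$ and $H$ be two graphs with maximum degree at most $\Delta$. The list chromatic number of $G\times H$ does not exceed $\Delta+o(\Delta)$.

Here $o(\Delta)$ depends on $\Delta$ alone: for every $\varepsilon>0$ there is $\Delta_0$ such that $\chi_l(G\times H)\le(1+\varepsilon)\Delta$ for all $\Delta\ge\Delta_0$ and all $G,H$ of maximum degree at most $\Delta$. We prove that the conjecture is true, in a stronger form: with a power saving in the error term, for any fixed number of factors, and for correspondence coloring.

## Layered systems, and Theorem B from Theorem A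

We recast coloring as choosing one element from each of several sets. This makes the induction clean, since we will delete colors vertex by vertex, and it covers correspondence coloring for free.

**Definition (correspondence coloring).** Each vertex $v$ of a graph $F$ gets a set $L(v)$ of $k$ elements, these sets being disjoint, and each edge $vw$ gets a (possibly partial) matching between $L(v)$ and $L(w)$. A coloring chooses one element from each $L(v)$ so that no two chosen elements are matched. The correspondence (DP) chromatic number is the least $k$ for which a coloring always exists.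

List coloring is the case where equal colors are matched. The notion is really more demanding. On $C_4$ with vertices $v_1,v_2,v_3,v_4$ and two colors at each vertex, match equal colors on $v_1v_2,v_2v_3,v_3v_4$ and opposite colors on $v_4v_1$. If $v_1$ gets color $1$, then $v_2,v_3,v_4$ are forced to be $2,1,2$, and color $2$ at $v_4$ is matched with color $1$ at $v_1$. By symmetry color $2$ at $v_1$ fails too. So for correspondence coloring already $K_2\times K_2$ needs more than $\Delta+1=2$ colors.

**Definition (layered system).** A *$k$-layered system* is a finite graph $\Gamma$ with a partition of its vertices (called *elements*) into independent sets $L(v)$, $v\in V$ (called *parts*), and a partition of $E(\Gamma)$ into $k$ *layers*, such that between any two parts the edges of $\Gamma$ form a (possibly partial) matching. Write $N_i(x)$ for the set of neighbors of $x$ via layer-$i$ edges, $d_i(x)=|N_i(x)|$, and $N(x)=\bigcup_iN_i(x)$, a disjoint union. The system has *mixed codegree at most $s$* if for all elements $x,z$ and all $i$,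
$$\#\{y:\ y\in N_i(x),\ z\in N_j(y)\text{ for some }j\ne i\}\le s.$$
An *independent transversal* is an independent set containing exactly one element of each part.

All these properties pass to induced subgraphs, and $d_i$ and $s$ do not increase.

*Two examples.* Take $C_4=K_2\times K_2$ with all lists $\{1,2\}$. There are eight elements $(v,c)$, $\Gamma$ is two disjoint $4$-cycles (one per color), and an independent transversal takes two opposite vertices from one cycle and the other two vertices from the other cycle. In the twisted version above, $\Gamma$ is a single $8$-cycle whose parts are the four antipodal pairs. Four independent vertices of an $8$-cycle are alternate vertices, and antipodal vertices have the same parity, so no independent transversal exists, in agreement with the hand check.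

For the word *mixed*, take $K_a\times K_a$ with identical lists and fix a color $c$. Walk from $x=(1,1,c)$ to $z=(2,2,c)$ by a step in layer $1$ and then a step in layer $2$: the only midpoint is $(2,1,c)$. But from $(1,1,c)$ to $(2,1,c)$ by two steps in layer $1$ there are $a-2$ midpoints. Two steps in different layers are nearly determined by their ends; two steps in the same layer need not be.

**Theorem A.** For every $k\ge1$ there are $C_k,c_k>0$ such that the following holds. Let $\varepsilon\in(0,1]$, $d\ge2$, $s\ge0$ be reals with
$$\varepsilon^{16k+6}d\ge C_k,\qquad 1+s\le c_k\,\varepsilon^{16k+4}\,d/\log d.$$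
Then every $k$-layered system with mixed codegree at most $s$, with $d_i(x)\le d$ for all $x,i$, and with all parts of size at least $(1+\varepsilon)d$, has an independent transversal.

**Theorem B.** For every $k\ge1$ there is $K_k'$ such that, whenever $G_1,\dots,G_k$ have maximum degree at most $\Delta$ ($\Delta\ge1$ an integer),
$$\chi_l(G_1\times\cdots\times G_k)\le\Delta+K_k'\,\Delta^{1-\frac1{16k+6}}.$$
The same bound holds for the correspondence chromatic number.

**Corollary (Conjecture 7).** $\chi_l(G\times H)\le\Delta+K_2'\,\Delta^{37/38}=\Delta+o(\Delta)$ for all $G,H$ of maximum degree at most $\Delta$, with $K_2'$ an absolute constant.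

The Corollary is Theorem B with $k=2$. By the example $K_{\Delta+1}\times H$, the leading constant $1$ is optimal.

*The codegree hypothesis matters.* For $k\ge2$ it cannot be dropped from Theorem A. For even $\Delta$, $K_{k\Delta+1}$ decomposes into $k\Delta/2$ Hamilton cycles (Walecki). Grouping them $\Delta/2$ at a time gives $k$ edge-disjoint $\Delta$-regular layers. With identical lists of fewer than $k\Delta+1$ colors there is no proper coloring, and $\lceil(1+\varepsilon)\Delta\rceil\le2\Delta<k\Delta+1$. The smallest instance is $K_5$, the union of the $5$-cycles $1,2,3,4,5$ and $1,3,5,2,4$: here $k=\Delta=2$, and four identical colors are not enough. So the product structure has to be used, and the mixed codegree is how it enters.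

**Proof of Theorem B from Theorem A.** The purpose is to see that a product gives a layered system with $s=1$, and then to choose $\varepsilon$.

Let $F=G_1\times\cdots\times G_k$, and let $F_i$ be the set of edges of $F$ that change coordinate $i$. Each $F_i$ has maximum degree at most $\Delta$. Given lists $L(v)$, the elements are the pairs $(v,c)$ with $c\in L(v)$; join $(v,c)$ to $(w,c)$ when $vw\in E(F)$ and $c\in L(v)\cap L(w)$, in the layer of $vw$. For correspondence coloring, use the given matchings instead. This is a $k$-layered system with $d_i\le\Delta$, and its independent transversals are exactly the proper colorings from the lists.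

The mixed codegree is at most $1$. Let $x\in L(v)$, $z\in L(u)$, $y\in N_i(x)\cap L(w)$ and $z\in N_j(y)$ with $j\ne i$. From $v$ to $w$ only coordinate $i$ changes, and from $w$ to $u$ only coordinate $j$. So $u$ and $v$ differ exactly in coordinates $i$ and $j$, and $w$ is $v$ with its coordinate $i$ replaced by that of $u$. Thus $w$ is determined by $(v,u,i)$. Edges between two parts form a matching, so $x$ has at most one neighbor in $L(w)$, and $y$ is determined.

Put $\varepsilon=K\Delta^{-1/(16k+6)}$ with $K=K(k)>1$ to be chosen.

If $\varepsilon>1$, greedy suffices: $F$ has maximum degree at most $k\Delta$, and $k\Delta+1\le\Delta+k\Delta\le\Delta+k\varepsilon\Delta=\Delta+kK\Delta^{1-1/(16k+6)}$.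

If $\varepsilon\le1$, then $\Delta\ge K^{16k+6}>1$, so $\Delta\ge2$. Apply Theorem A with $d=\Delta$, $s=1$. Its first condition reads $K^{16k+6}\ge C_k$. Its second reads
$$2\le c_kK^{16k+4}\,\Delta^{2/(16k+6)}/\log\Delta,$$
since $1-\frac{16k+4}{16k+6}=\frac2{16k+6}$. For $\alpha>0$ the maximum of $\log\Delta/\Delta^\alpha$ is $1/(e\alpha)$, so $\Delta^\alpha/\log\Delta\ge e\alpha$ for $\Delta\ge2$. Hence both conditions hold once $K$ is large in terms of $k$. So lists of size
$$\lceil(1+\varepsilon)\Delta\rceil\le\Delta+\varepsilon\Delta+1\le\Delta+(K+1)\Delta^{1-1/(16k+6)}$$
suffice. Take $K_k'=\max\{kK,K+1\}$. $\square$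

It remains to prove Theorem A.

## What one random step does to the ratio $d/\ell$

Suppose all parts have size $\ell$ and all layer degrees are at most $d$; put $r=d/\ell$. A natural plan is a semirandom procedure ("nibble"). Choose a small $\theta$ and put each element into a random set $S$ with probability $p=\theta/\ell$, so that a part meets $S$ with probability about $\theta$. Call an element *hit* if it has a neighbor in $S$. Where $S\cap L(v)$ contains an unhit element, use it to color $v$; discard every hit element elsewhere; repeat on what is left. If $r$ ever becomes a small constant, a single application of the local lemma finishes (Lemma 3 below). So everything depends on whether $r$ goes down. We compute to first order in $\theta$; the rigorous version comes later.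

An element avoids being hit with probability about $(1-p)^{kd}\approx1-k\theta r$, so part sizes are multiplied by about $1-k\theta r$. What happens to $d_i(x)$?

*Counting only colored parts.* A neighbor $y\in N_i(x)$ disappears with probability about $\theta$ because its part is colored. This alone gives
$$r\ \longrightarrow\ \frac{r(1-\theta)}{1-k\theta r}\approx r\bigl(1-\theta(1-kr)\bigr),$$
which decreases only if $kr<1$, that is, if $\ell>kd$. We have gained nothing over greedy.

*Counting everything.* A neighbor $y$ also disappears if it is hit, so its expected survival is about $(1-\theta)(1-k\theta r)$, which suggests $r\to r(1-\theta)$ whatever $r$ is. That is too good: it would color $K_{\Delta+1}$ from lists of size $\Delta/2$. The exact fault is that $d_i(x)$ is not close to its expectation. Let the $i$-th factor be $K_{\Delta+1}$, with identical lists. Then $x$ and $N_i(x)$ form a clique $Q_0$ on $\Delta+1$ elements, and $N_i(y)=Q_0\setminus\{y\}$ for every $y\in Q_0$. Let $Z$ be the number of $y\in N_i(x)$ with $N_i(y)\cap S=\emptyset$. If $S\cap Q_0=\emptyset$, then $Z=\Delta$. If $S\cap Q_0=\{z\}$, every element of $Q_0$ but $z$ is hit, so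 $Z\le1$. If $|S\cap Q_0|\ge2$, then $Z=0$. So $Z$ equals $\Delta$ with probability $(1-p)^{\Delta+1}\approx1-\theta r$, and otherwise $Z\le1$. Most of the time layer $i$ removes nothing from $N_i(x)$, and the exceptional probability, about $\theta r$, is far too large for the local lemma.

*Counting the other layers only.* So in bounding $d_i(x)$ we credit only the coloring of parts and the hits through the layers $j\ne i$. The surviving fraction is about $(1-\theta)(1-(k-1)\theta r)$, and
$$r\ \longrightarrow\ \frac{r(1-\theta)(1-(k-1)\theta r)}{1-k\theta r}\approx r\bigl(1-\theta(1-r)\bigr).$$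
The factor $k$ has left the condition: $r$ goes down as soon as $r<1$, that is, $\ell>d$. This is the same recursion as in the line-graph case. These removals do concentrate: one element $z\in S$ can remove, through layers $j\ne i$, at most $s$ elements $y\in N_i(x)$. That is exactly the mixed codegree.

*Does the process reach small $r$ before the parts become too small?* In the time variable $\tau=\theta\cdot(\text{number of steps})$ the recursion is $\dot r=-r(1-r)$ and $\dot\ell=-kr\ell$. With $a=1-r$ this says $\dot a/a=r$, so $\int r\,d\tau=\log(a_{\rm end}/a_0)\le\log(1/a_0)$, and $\ell$ loses in total a factor of at most $a_0^{-k}$. With $a_0\approx\varepsilon$ this is a power of $1/\varepsilon$. The rigorous version loses constants, and this is the source of the exponent $16k$ in Theorem A.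

## Concentration and local lemma tools

We use three textbook facts. *Hoeffding:* a sum $X$ of $n$ independent $0/1$ variables satisfies $P(X\le EX-t)\le e^{-2t^2/n}$ for $t>0$. *Chernoff:* a binomial variable $X$ with mean $\nu$ satisfies $P(X\ge2\nu)\le e^{-\nu/3}$. *The symmetric Lovász Local Lemma (LLL):* if each of finitely many events has probability at most $P$ and is mutually independent of the family of all events except at most $D$ of them (itself included), and $ePD\le1$, then with positive probability none occurs.

The first lemma is a bounded-difference inequality that takes advantage of small $p_j$.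

**Lemma 1.** Let $Y$ be a function of independent $0/1$ variables $\xi_1,\dots,\xi_N$ with $P(\xi_j=1)=p_j$, such that changing $\xi_j$ changes $Y$ by at most $c_j\le b$, where $b>0$. Let $V\ge\sum p_j(1-p_j)c_j^2$, $V>0$. Then $P(Y\ge EY+t)\le\exp(-\min\{t^2/4V,\ t/2b\})$ for $t>0$.

**Proof.** Let $D_j=E[Y\mid\xi_1,\dots,\xi_j]-E[Y\mid\xi_1,\dots,\xi_{j-1}]$, so that $Y-EY=\sum_jD_j$. Given $\xi_1,\dots,\xi_{j-1}$, let $\delta$ be the value of $E[Y\mid\xi_1,\dots,\xi_j]$ at $\xi_j=1$ minus its value at $\xi_j=0$. Averaging over the later variables shows $|\delta|\le c_j$. So $D_j$ takes the values $(1-p_j)\delta$ and $-p_j\delta$ with probabilities $p_j$ and $1-p_j$: it has mean $0$, $|D_j|\le c_j\le b$, and conditional variance $p_j(1-p_j)\delta^2\le p_j(1-p_j)c_j^2$.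

We have $e^x\le1+x+x^2$ for $x\le1$: for $x\le0$ even $e^x\le1+x+x^2/2$, and for $0\le x\le1$ we have $e^x=1+x+x^2(\frac1{2!}+\frac x{3!}+\cdots)\le1+x+(e-2)x^2$. For $0<\lambda\le1/b$ we have $\lambda D_j\le1$, so
$$E[e^{\lambda D_j}\mid\text{past}]\le1+\lambda^2p_j(1-p_j)c_j^2\le\exp(\lambda^2p_j(1-p_j)c_j^2).$$
Multiplying over $j$ and using Markov's inequality, $P(Y-EY\ge t)\le e^{-\lambda t+\lambda^2V}$. If $t/2V\le1/b$, take $\lambda=t/2V$; the exponent is $-t^2/4V$. Otherwise $V<tb/2$, and $\lambda=1/b$ gives exponent $-t/b+V/b^2\le-t/b+t/2b=-t/2b$. $\square$

The second lemma treats sums whose coefficients are random but are known in advance of the variable they multiply.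

**Lemma 2.** Let $\xi_1,\dots,\xi_N$ be independent Bernoulli($p$), let $m>0$, and let $b_i\in[0,m]$ be a function of $\xi_1,\dots,\xi_{i-1}$. For $\mu>0$: $P\big(\sum\xi_ib_i>3\mu,\ \sum pb_i\le\mu\big)\le e^{-\mu/m}$.

**Proof.** By convexity of $e^x$ on $[0,1]$, $e^{b_i/m}-1\le(e-1)b_i/m$. So
$$E[e^{\xi_ib_i/m}\mid\text{past}]=1+p(e^{b_i/m}-1)\le\exp((e-1)pb_i/m).$$
Since $b_i$ depends only on the past, $E\bigl[\exp\bigl((\xi_ib_i-(e-1)pb_i)/m\bigr)\mid\text{past}\bigr]\le1$, and iterating from the last index down gives $E\exp\big(\sum(\xi_ib_i-(e-1)pb_i)/m\big)\le1$. On the event in question the exponent is at least $(3-(e-1))\mu/m\ge\mu/m$, because $4-e>1$. Apply Markov's inequality. $\square$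

The third lemma ends the process once the degrees are a small constant fraction of the part size.

**Lemma 3 (Alon).** If all parts of a layered system have size exactly $\ell\ge1$ and every element has at most $D\le\ell/(2e)$ neighbors, there is an independent transversal.

**Proof.** Choose one element from each part uniformly and independently. For each edge consider the event that both its ends are chosen. The ends lie in different parts, so this has probability $\ell^{-2}$. The event depends only on the choices in the two parts of its ends, so it is mutually independent of the family of all events of edges that do not meet these two parts. At most $2\ell D$ edges, itself included, meet them. Since $e\cdot\ell^{-2}\cdot2\ell D\le1$, the LLL applies, and with positive probability no edge has both ends chosen. $\square$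

## The Step Lemma: from $(\ell,d)$ to $(\ell',d')$

**Step Lemma.** For each $k$ there is $n_k$ such that the following holds. Consider a $k$-layered system with mixed codegree at most $s$, all parts of size exactly $\ell$, and all $d_i(x)\le d$, where
$$1\le d\le\ell,\quad 0<\theta\le\tfrac1{720k^2},\quad \ell\ge\max(n_k,512\,\theta^{-6}),\quad 1+s\le\frac{\theta^4\ell}{32(k+1)\log\ell}.$$
Put $r=d/\ell$, $p=\theta/\ell$, $q=(1-p)^d$, and
$$\ell'=\lceil q^k\ell-\ell^{2/3}\rceil,\qquad d'=d(1-p)^\ell q^{k-1}+13k\theta^2\ell.$$
Then there is an induced subsystem, on some of the parts $v$ with $L'(v)\subseteq L(v)$, with all parts of size exactly $\ell'$ and all layer degrees at most $d'$, such that any independent transversal of it extends to one of the original system. Moreover $d'\ge1$, $\ell'\ge q^k\ell(1-2\ell^{-1/3})>0$, $q\ge1-\theta r$, and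
$$d'/\ell'\ \le\ r-\theta r(1-r)+30k\theta^2.\tag{1}$$

The main terms are those of the heuristic: $q\approx1-\theta r$, $(1-p)^\ell\approx1-\theta$, and $(1-p)^\ell/q\approx1-\theta(1-r)$. We prove the lemma in seven steps; $n_k\ge3$ is chosen in Step 6.

**Step 1: the random procedure, and why transversals extend.** This step defines the experiment so that all elements survive with the same probability, and checks that what is left can be glued to what has been colored.

Put each element into $S$ independently with probability $p$. Element $x$ is *hit* if $N(x)\cap S\ne\emptyset$. Independently of $S$ and of each other, toss for each $x$ and $i$ a coin $\eta_i(x)\in\{0,1\}$ with $P(\eta_i(x)=1)=(1-p)^{d-d_i(x)}$; this is a legitimate probability since $d_i(x)\le d$. Call $x$ *$i$-safe* if $N_i(x)\cap S=\emptyset$ and $\eta_i(x)=1$. Then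
$$P(x\text{ is }i\text{-safe})=(1-p)^{d_i(x)}(1-p)^{d-d_i(x)}=q,$$
whatever $d_i(x)$ is. The coins are there for this reason: without them, elements of low degree would survive more often, and the upper bound on surviving degrees would fail. Call $x$ *safe* if it is $i$-safe for all $i$. A safe element is not hit.

A part $L(v)$ is *colored* if $S\cap L(v)$ contains an element that is not hit; fix such an element $x_v$. Otherwise the part is *uncolored*.

*Extension property.* Two chosen elements $x_v,x_w$ lie in $S$ and are not hit, so they are not adjacent. A safe element has no neighbor in $S$, so it is adjacent to no $x_v$. Hence an independent transversal of the uncolored parts that uses only safe elements, together with the $x_v$ of the colored parts, is an independent transversal of the original system.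

**Step 2: every part keeps enough safe elements.** Let $A_v$ be the event that $L(v)$ has fewer than $q^k\ell-\ell^{2/3}$ safe elements. We bound $P(A_v)$.

Since $N_1(x),\dots,N_k(x)$ are disjoint, the events "$x$ is $i$-safe", $i=1,\dots,k$, depend on disjoint sets of variables, so $P(x\text{ safe})=q^k$. For distinct $x,x'\in L(v)$ the sets $N(x),N(x')$ are disjoint: a common neighbor $y\in L(w)$ would have two neighbors in $L(v)$, against the matching condition. So the events "$x$ safe", $x\in L(v)$, are independent, and Hoeffding's inequality with $t=\ell^{2/3}$ gives
$$P(A_v)\le\exp(-2\ell^{4/3}/\ell)=\exp(-2\ell^{1/3}).$$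
If $A_v$ fails, the number of safe elements of $L(v)$ is an integer that is at least $q^k\ell-\ell^{2/3}$, hence at least $\ell'$.

**Step 3: splitting the surviving degree.** The aim is to bound the new layer-$i$ degree of $x$ by a main term $Y$, which ignores hits through layer $i$, and an error term $C$.

Fix an element $x$ and a layer $i$. By the matching condition $x$ has at most one neighbor in each part, so the elements of $N_i(x)$ lie in distinct parts. Write $L(y)$ for the part containing $y$, let $U=\bigcup_{y\in N_i(x)}L(y)$, and define
- $Y=\#\{y\in N_i(x): S\cap L(y)=\emptyset\text{ and }y\text{ is }j\text{-safe for all }j\ne i\}$,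
- $C=\#\{y\in N_i(x): S\cap L(y)\text{ contains a hit element}\}$.

Let $B_{x,i}$ be the event $Y+C>d'$. Suppose $y\in N_i(x)$ is safe and its part is uncolored. Either $S\cap L(y)=\emptyset$, and $y$ is counted in $Y$; or $S\cap L(y)$ is nonempty and, the part being uncolored, consists of hit elements, and $y$ is counted in $C$. So if no event $A_v$, $B_{x,i}$ occurs, we choose in each uncolored part exactly $\ell'$ safe elements. The induced system then has parts of size exactly $\ell'$ and layer degrees at most $d'$, and the extension property holds by Step 1.

**Step 4: the main term $Y$ concentrates.** Here the mixed codegree is used.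

*Expectation.* For $y\in N_i(x)$ the sets $L(y)$ and $N_j(y)$, $j\ne i$, are pairwise disjoint, since $L(y)$ is independent. So the conditions on $y$ are independent, and
$$EY=d_i(x)(1-p)^\ell q^{k-1}\le d(1-p)^\ell q^{k-1}.$$

*Influence of each variable.* Regard $Y$ as a function of the indicators of $S$ and the coins. The indicator of $z\in S$ affects at most
$$c_z=\#\{y\in N_i(x):z\in L(y)\}+\#\Big\{y\in N_i(x):z\in\bigcup_{j\ne i}N_j(y)\Big\}\le1+s$$
summands: the first count is at most $1$ because the parts $L(y)$ are distinct, and the second is at most $s$ by the definition of mixed codegree. (Had we required $i$-safety too, the sets $N_i(y)$ would enter, and in the clique example $c_z$ would be of order $d$.) Summing over $z$ first,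
$$\sum_zc_z\le\sum_{y\in N_i(x)}\Big(|L(y)|+\sum_{j\ne i}|N_j(y)|\Big)\le d(\ell+kd)\le(k+1)\ell^2.$$
Hence $\sum_zp\,c_z^2\le p(1+s)(k+1)\ell^2=\theta(k+1)(1+s)\ell$. The relevant coins are $\eta_j(y)$ with $y\in N_i(x)$, $j\ne i$; there are at most $kd\le k\ell$ of them, each affects one summand and has variance at most $\frac14$, so they contribute at most $k\ell/4$.

*Lemma 1.* Since $\theta(k+1)+k/4\le k+1$, we may take $V=(k+1)(1+s)\ell$ and $b=1+s$. Let $t=\theta^2\ell$. Then $tb=\theta^2\ell(1+s)\le2V$, which says $t^2/4V\le t/2b$. So
$$P(Y\ge EY+\theta^2\ell)\le\exp\Big(-\frac{\theta^4\ell}{4(k+1)(1+s)}\Big)\le\exp(-8\log\ell)=\ell^{-8},$$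
by the hypothesis on $1+s$.

**Step 5: the error term $C$ is of order $\theta^2\ell$.** To be counted in $C$, a part must meet $S$ and contain an element of $S$ that is hit: two rare coincidences, each costing a factor $\theta$. A bounded-difference inequality is no use here, since one element may be adjacent to very many elements of $U$. But few of those lie in $S$, and if $U$ is revealed first, this is known before the element is exposed.

Let $M$ be the number of edges of $\Gamma$ with both ends in $S$ and at least one end in $U$. To each $y$ counted in $C$ assign such an edge with an end in $S\cap L(y)$: the hit element of $S\cap L(y)$ has a neighbor in $S$. An edge has two ends and the parts $L(y)$ are distinct, so each edge is assigned at most twice, and $C\le2M$. Let $m=\lceil\log^2\ell\rceil$, and let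
- $E_1$: $|S\cap U|\le2\theta\ell$;
- $E_2$: every $z\in U\cup N(U)$ has at most $m$ neighbors in $S\cap U$.

Here $N(U)=\bigcup_{u\in U}N(u)$.

*$E_1$ is likely.* Since $|U|\le d\ell\le\ell^2$, $|S\cap U|$ is stochastically dominated by a binomial variable with $\ell^2$ trials and mean $\ell^2p=\theta\ell$, and Chernoff's bound gives $P(E_1^c)\le e^{-\theta\ell/3}$.

*$E_2$ is likely.* Each $z$ has at most $kd\le k\ell$ neighbors, so a union bound over $m$-subsets gives
$$P(|N(z)\cap U\cap S|\ge m)\le\binom{k\ell}m\Big(\frac\theta\ell\Big)^m\le\Big(\frac{ek\theta}m\Big)^m\le e^{-m},$$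
because $e^2k\theta\le e^2/720\le1\le m$. As $|U\cup N(U)|\le\ell^2+k\ell^3\le2k\ell^3$, we get $P(E_2^c)\le2k\ell^3e^{-m}$.

*Revealing $U$ first.* List the elements of $U\cup N(U)$ with those of $U$ first. Let $\xi_z$ be the indicator of $z\in S$, and let $b_z$ be the minimum of $m$ and the number of elements of $S\cap U$ that precede $z$ and are adjacent to $z$. Then $b_z\in[0,m]$ is a function of the earlier indicators. Every edge counted in $M$ has an end in $U$, so both ends are in the list; and its earlier end lies in $U$, since the elements of $U$ come first. On $E_2$ the truncation at $m$ never acts, so $M=\sum\xi_zb_z$, each edge being counted once, at its later end. On $E_1$,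
$$\sum_zpb_z\le p\sum_{u\in S\cap U}|N(u)|\le\frac\theta\ell\cdot2\theta\ell\cdot kd\le2k\theta^2\ell=:\mu.$$
Lemma 2 gives
$$P(M>3\mu)\le P(E_1^c)+P(E_2^c)+e^{-\mu/m}.$$
If $M\le3\mu$ then $C\le6\mu=12k\theta^2\ell$.

*Putting $Y$ and $C$ together.* Outside the exceptional events,
$$Y+C\le d(1-p)^\ell q^{k-1}+\theta^2\ell+12k\theta^2\ell\le d'.$$
From $\ell\ge512\theta^{-6}$ we get $\theta\ge\ell^{-1/6}$, so $\theta\ell\ge\ell^{5/6}$ and $\mu\ge2\ell^{2/3}$. Also $\log^2\ell\le m\le1+\log^2\ell$. Therefore
$$P(B_{x,i})\le\ell^{-8}+e^{-\ell^{5/6}/3}+2k\ell^3e^{-\log^2\ell}+e^{-2\ell^{2/3}/(1+\log^2\ell)}.\tag{2}$$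

**Step 6: avoiding all bad events at once.** Each bad event is unlikely, but the number of parts is unbounded, so we need the local lemma.

Let $Q$ be the graph on the elements joining two distinct elements if they are adjacent in $\Gamma$ or lie in the same part. Its maximum degree is at most $kd+\ell\le(k+1)\ell$. Assign $B_{x,i}$ to $x$, and $A_v$ to an arbitrary element of $L(v)$. Every event is determined by the indicators and coins at elements within $Q$-distance $3$ of its assigned element. For $B_{x,i}$ these are the coins at $N_i(x)$ (distance $1$), the indicators on $U$ and on the sets $N_j(y)$ (distance at most $2$), and the indicators on $N(U)$ (distance at most $3$), which decide which elements of $S\cap U$ are hit. For $A_v$ these are the coins at $L(v)$ (distance at most $1$) and the indicators on the neighbors of $L(v)$ (distance at most $2$).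

If two elements are at $Q$-distance more than $6$, their balls of radius $3$ are disjoint. So an event is mutually independent of the family of all events assigned to elements at $Q$-distance more than $6$ from its own element. At most $k+1$ events are assigned to each element, and at most $7((k+1)\ell)^6$ elements are within distance $6$ of a given one (at most $((k+1)\ell)^j$ at distance $j$, for $0\le j\le6$). So all but at most
$$(k+1)\cdot7\bigl((k+1)\ell\bigr)^6=7(k+1)^7\ell^6$$
events (counting the event itself) are in that family.

The bound $e^{-2\ell^{1/3}}$ for $P(A_v)$ and the bound (2) for $P(B_{x,i})$ depend only on $k$ and $\ell$. Both are $O_k(\ell^{-8})$, since every term of these bounds other than $\ell^{-8}$ decays faster than any power of $\ell$ (for instance $\ell^3e^{-\log^2\ell}=\ell^{3-\log\ell}$). So we can choose $n_k\ge3$ such that for $\ell\ge n_k$ all the probabilities are at most $1/(7e(k+1)^7\ell^6)$. By the LLL, with positive probability no event occurs, and Step 3 gives the subsystem.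

**Step 7: the numerical claims.** It remains to check the inequalities on $d'$, $\ell'$, $q$, and (1).

*$d'\ge1$.* Since $\theta^2\ge\ell^{-1/3}$, $d'\ge13k\theta^2\ell\ge13k\ell^{2/3}\ge1$.

*$q$ and $\ell'$.* Since $d\ge1$, Bernoulli's inequality gives $q\ge1-pd=1-\theta r$. Hence $q^k\ge1-k\theta r\ge1-k\theta\ge\frac12$, and
$$\ell'\ge q^k\ell-\ell^{2/3}=q^k\ell\bigl(1-\ell^{-1/3}q^{-k}\bigr)\ge q^k\ell(1-2\ell^{-1/3}).$$
From $\ell\ge512\theta^{-6}$ we have $\ell^{-1/3}\le\theta^2/8$, so $2\ell^{-1/3}\le\theta^2/4\le\frac12$ and $\ell'>0$.

*The ratio.* We have $(1-p)^\ell\le e^{-\theta}\le1-\theta+\theta^2/2$. For $0\le x\le\frac12$, $1/(1-x)=1+x+x^2/(1-x)\le1+x+2x^2$; with $x=\theta r$ and $r\le1$ this gives $1/q\le1/(1-\theta r)\le1+\theta r+2\theta^2$. Since $0<1-\theta+\theta^2/2\le1$,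
$$\frac{(1-p)^\ell}q\le\Bigl(1-\theta+\frac{\theta^2}2\Bigr)(1+\theta r+2\theta^2)\le1-\theta+\frac{\theta^2}2+\theta r+2\theta^2\le1-\theta(1-r)+3\theta^2.$$
Therefore, using $q^k\ge\frac12$ and $r\le1$,
$$\frac{d'}{q^k\ell}=r\,\frac{(1-p)^\ell}q+\frac{13k\theta^2}{q^k}\le r-\theta r(1-r)+3\theta^2+26k\theta^2\le r-\theta r(1-r)+29k\theta^2\le2.$$
Finally $\ell'/(q^k\ell)\ge1-2\ell^{-1/3}$, and $1/(1-x)\le1+2x$ for $0\le x\le\frac12$ gives $1/(1-2\ell^{-1/3})\le1+4\ell^{-1/3}$. As the upper bound just found is at most $2$, multiplying it by $1+4\ell^{-1/3}$ adds at most $8\ell^{-1/3}\le\theta^2\le k\theta^2$. This proves (1) and the Step Lemma. $\square$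

## Driving $r$ from $1-\varepsilon/2$ down to $1/(6k)$: proof of Theorem A

We iterate the Step Lemma with one fixed $\theta$. The constant in $\theta$ is chosen so that the error $30k\theta^2$ in (1) is at most half of the gain $\theta r(1-r)$ as long as $r>\frac1{6k}$ and $1-r\ge\frac\varepsilon2$.

**Step 1: setup.** Let
$$\theta=\frac\varepsilon{720k^2},\qquad C_k=2^{16k}\max\{n_k,\,512(720k^2)^6,\,e\},\qquad c_k=\frac{2^{-16k}}{32(k+1)(720k^2)^4}.$$
All parts have integer size at least $(1+\varepsilon)d$; trim them to size exactly $\ell_0=\lceil(1+\varepsilon)d\rceil$. Let $d_0=d$ and $r_0=d_0/\ell_0$. Then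
$$r_0\le\frac1{1+\varepsilon}\le1-\frac\varepsilon2,$$
because $(1-\frac\varepsilon2)(1+\varepsilon)=1+\frac\varepsilon2(1-\varepsilon)\ge1$. While $r_t=d_t/\ell_t>\frac1{6k}$, apply the Step Lemma with $(\ell,d)=(\ell_t,d_t)$ and this $\theta$ to get a subsystem with $(\ell_{t+1},d_{t+1})=(\ell',d')$. The mixed codegree stays at most $s$. If at some stage no part remains, stop there; the empty set is an independent transversal of that system.

**Claim.** As long as the procedure runs, $r_t\le1-\frac\varepsilon2$ and $\ell_t\ge(\varepsilon/2)^{16k}\ell_0$, and the Step Lemma applies.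

The bounds hold for $t=0$. The next two steps show that they allow a step at time $t$, and that they then hold at time $t+1$.

**Step 2: the Step Lemma applies at $t$ if the bounds hold at $t$.** We check its four hypotheses. We have $d_t\ge1$ (for $t=0$ since $d\ge2$, afterwards by the Step Lemma), $d_t\le\ell_t$ since $r_t<1$, and $\theta\le\frac1{720k^2}$ since $\varepsilon\le1$. Put $\lambda=(\varepsilon/2)^{16k}d$, so that $\ell_t\ge(\varepsilon/2)^{16k}\ell_0\ge\lambda$. From $\varepsilon^{16k+6}d\ge C_k$,
$$\lambda=2^{-16k}\varepsilon^{16k}d\ge2^{-16k}C_k\varepsilon^{-6}\ge\max(n_k,\,512\,\theta^{-6},\,e),$$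
because $512(720k^2)^6\varepsilon^{-6}=512\,\theta^{-6}$. So $\ell_t\ge\max(n_k,512\,\theta^{-6})$. As $x/\log x$ is increasing for $x\ge e$, and $1\le\log\lambda\le\log d$,
$$\frac{\theta^4\ell_t}{32(k+1)\log\ell_t}\ge\frac{\theta^4\lambda}{32(k+1)\log\lambda}\ge\frac{\theta^4\lambda}{32(k+1)\log d}=c_k\,\varepsilon^{16k+4}\frac d{\log d}\ge1+s.$$

**Step 3: the ratio decreases.** Suppose the bounds hold up to $t$ and $r_t>\frac1{6k}$. Put $a_u=1-r_u$. For each $u\le t$ we have $a_u\ge\frac\varepsilon2$ and $r_u>\frac1{6k}$, hence
$$\tfrac12\theta r_ua_u\ge\tfrac12\,\theta\cdot\frac1{6k}\cdot\frac\varepsilon2=\frac{\theta\varepsilon}{24k}=30k\theta^2,$$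
the last equality because $30k\theta=\frac{30k\varepsilon}{720k^2}=\frac\varepsilon{24k}$. So (1) gives
$$r_{u+1}\le r_u-\tfrac12\theta r_ua_u,\qquad\text{that is,}\qquad a_{u+1}\ge a_u\bigl(1+\tfrac12\theta r_u\bigr)\qquad(u\le t).\tag{3}$$
In particular $r_{t+1}\le r_t\le1-\frac\varepsilon2$, which is the first bound at $t+1$.

**Step 4: the parts stay large.** This is the discrete form of $\int r\,d\tau=\log(a_{\rm end}/a_0)$. Since $\log(1+x)\ge x/2$ on $[0,1]$, (3) gives $\log(a_{u+1}/a_u)\ge\frac14\theta r_u$, that is, $\theta r_u\le4\log(a_{u+1}/a_u)$. Summing telescopes, and $a_{t+1}\le1$, $a_0\ge\frac\varepsilon2$ give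
$$\sum_{u\le t}\theta r_u\le4\log\frac{a_{t+1}}{a_0}\le4\log(2/\varepsilon).\tag{4}$$
Next, $\ell_u\ge512\,\theta^{-6}$ gives $2\ell_u^{-1/3}\le\theta^2/4\le\theta r_u$, because $\theta\le\frac1{720k^2}\le\frac1{6k}<r_u$. By the Step Lemma, $\ell_{u+1}\ge q^k\ell_u(1-2\ell_u^{-1/3})$ with $q\ge1-\theta r_u$, so
$$\ell_{u+1}\ge\ell_u(1-\theta r_u)^k(1-\theta r_u)\ge\ell_u(1-(k+1)\theta r_u)\ge\ell_u(1-2k\theta r_u)\ge\ell_ue^{-4k\theta r_u}.$$
The last inequality uses $1-x\ge e^{-2x}$ for $0\le x\le\frac12$, with $x=2k\theta r_u\le2k\theta\le\frac12$. Multiplying over $u\le t$ and using (4),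
$$\ell_{t+1}\ge\ell_0e^{-16k\log(2/\varepsilon)}=(\varepsilon/2)^{16k}\ell_0,$$
which is the second bound at $t+1$. By induction the Claim holds.

**Step 5: termination, and going back.** By (3) and the computation before it, each step taken with $r_t>\frac1{6k}$ decreases $r_t$ by at least $\frac{\theta\varepsilon}{24k}>0$. So after finitely many steps either no part remains, and we have the empty transversal, or $r_T\le\frac1{6k}$. In the second case every element of the current system has at most
$$kd_T=kr_T\ell_T\le\frac{\ell_T}6\le\frac{\ell_T}{2e}$$
neighbors, since $2e<6$, and all parts have size exactly $\ell_T\ge1$. Lemma 3 gives an independent transversal of that system. Applying the extension property of the Step Lemma backwards through all steps, we obtain an independent transversal of the trimmed system, which is also one of the original system. This proves Theorem A. $\blacksquare$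

Theorem A implies Theorem B, as shown above, and with $k=2$ we get, for all $G,H$ of maximum degree at most $\Delta$,
$$\chi_l(G\times H)\le\Delta+K_2'\,\Delta^{37/38}.$$
Given $\varepsilon>0$, the right side is at most $(1+\varepsilon)\Delta$ once $\Delta^{1/38}\ge K_2'/\varepsilon$, and this threshold does not depend on $G$ or $H$. So Conjecture 7 is true.
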